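\title{The Post Correspondence Problem Is Undecidable for Elementary Homomorphisms}

\begin{abstract}
A homomorphism $h:\Sigma^*\to\Delta^*$ of free monoids is elementary if it does not factor through a free monoid on fewer than $|\Sigma|$ generators. We disprove the conjecture that the Post correspondence problem is decidable for pairs of elementary homomorphisms. The problem stays undecidable for fixed alphabets, for lists that are biprefix codes in which only one word of each list depends on the input, and for equality sets generated by at most one word. The proof reads a solution as the run of a queue, observes that the four words $x_ay_b$ with $a,b\in\{0,1\}$ form an elementary list, and assembles such two-bit gates into a simulation of a reversible machine that computes and then uncomputes.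
\end{abstract}

\section{The problem and the result}\label{sec:intro}

An alphabet is a finite set. For an alphabet $\Sigma$ we write $\Sigma^*$ for the free monoid of words over $\Sigma$, $\varepsilon$ for the empty word, and $\Sigma^+=\Sigma^*\setminus\{\varepsilon\}$. A homomorphism $g:\Sigma^*\to\Delta^*$ is determined by the list of words $(g(a))_{a\in\Sigma}$, and we pass freely between the homomorphism and the list. An instance of the \emph{Post correspondence problem} (PCP) consists of alphabets $\Sigma,\Delta$ and two homomorphisms $g,h:\Sigma^*\to\Delta^*$. It asks whether the \emph{equality set}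
\[
E(g,h)=\{w\in\Sigma^*: g(w)=h(w)\}
\]
contains a nonempty word. Such a word is a \emph{solution}. The alphabets, and so the lengths of the lists, are part of the input.

\begin{definition}\label{def:elementary}
A homomorphism $h:\Sigma^*\to\Delta^*$ is \emph{simplifiable} if there are an alphabet $\Gamma$ with $|\Gamma|<|\Sigma|$ and homomorphisms $\varphi:\Sigma^*\to\Gamma^*$, $\psi:\Gamma^*\to\Delta^*$ with $h=\psi\circ\varphi$. Otherwise $h$ is \emph{elementary}.
\end{definition}

A factorization $h=\psi\circ\varphi$ says that every word of the list is a product of the $|\Gamma|$ words $\psi(c)$, $c\in\Gamma$. So a list is elementary when it cannot be spelled with fewer building blocks than it has entries. The list $(01,0101)$ is spelled with the single block $01$, and $(0,01,1)$ with the blocks $0$ and $1$; both are simplifiable. The list $(01,10)$ is elementary, because $01$ and $10$ are not powers of one word.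

The following conjecture is posed in \cite{HDET}.

\begin{quote}
\emph{There is an algorithm which, given alphabets $\Sigma,\Delta$ and elementary homomorphisms $g,h:\Sigma^*\to\Delta^*$, decides whether $E(g,h)\ne\{\varepsilon\}$.}
\end{quote}

There are good reasons to expect this. An elementary list over $\Delta$ has at most $|\Delta|$ entries, and an elementary homomorphism is injective (Lemma~\ref{lem:restrictions}). The smallest cases are therefore trivial: if $|\Delta|=1$ then $|\Sigma|\le1$, and for $\Sigma=\{a\}$ there is a solution exactly when $g(a)=h(a)$, since $g(a)^n=h(a)^n$ with $n\geq1$ forces equal lengths and then equal words. More to the point, the two restrictions seem to block the direct route to undecidability. On that route one writes a configuration of a Turing machine as a word $a_1\cdots a_{t-1}\,q\,a_t\cdots a_n$ and lets a solution spell out the successive configurations, with $h$ one configuration ahead of $g$. This needs an entry with $g$-word $qa$ for every state $q\in Q$ and tape symbol $a\in G$, that is, $|Q|\,|G|$ words over $|Q|+|G|$ letters, far too many for an elementary list. It also needs to forget: two configurations may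 have the same successor, and the last configuration must be erased so that $g$ can catch up with $h$. An injective $h$ cannot forget.

Both obstacles can be overcome, and the conjecture is false.

\begin{theorem}\label{thm:main}
There is no algorithm which, given alphabets $\Sigma,\Delta$ and elementary homomorphisms $g,h:\Sigma^*\to\Delta^*$, decides whether $E(g,h)\ne\{\varepsilon\}$.
\end{theorem}

We prove a stronger statement, for which we recall two notions. A set of nonempty words is a \emph{prefix code} if none of its words is a proper prefix of another, and a \emph{biprefix code} if none of its words is a proper prefix or a proper suffix of another. A word has at most one factorization into words of a prefix code, since at each position at most one code word fits. A set $K\subseteq\{0,1\}^*$ is \emph{recursive} if some algorithm decides membership in it, and it is $\Sigma^0_1$ (recursively enumerable) if it is the set of inputs on which some Turing machine halts. It is \emph{$\Sigma^0_1$-complete} if it is $\Sigma^0_1$ and for every $\Sigma^0_1$ set $A$ there is a computable map $\phi$ with $x\in A\iff\phi(x)\in K$. A $\Sigma^0_1$-complete set is not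 recursive.

\begin{theorem}\label{thm:strong}
There are fixed alphabets $\Sigma,\Delta$, two letters $\mathsf b,\mathsf e\in\Sigma$, a recursive set $D\subseteq\{0,1\}^*$, a $\Sigma^0_1$-complete set $K\subseteq D$, and computable families $(g_u)_{u\in D}$, $(h_u)_{u\in D}$ of homomorphisms $\Sigma^*\to\Delta^*$ such that for all $u\in D$:
\begin{enumerate}
\item[(1)] $g_u$ and $h_u$ are elementary, and the words $g_u(a)$ $(a\in\Sigma)$, respectively $h_u(a)$ $(a\in\Sigma)$, are pairwise distinct and form a biprefix code;
\item[(2)] $g_u(a)$ does not depend on $u$ for $a\ne\mathsf e$, and $h_u(a)$ does not depend on $u$ for $a\ne\mathsf b$;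
\item[(3)] if $u\in K$ then $E(g_u,h_u)=w_u^*$ for a single nonempty word $w_u$, and if $u\in D\setminus K$ then $E(g_u,h_u)=\{\varepsilon\}$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:strong} implies Theorem~\ref{thm:main}. Given an algorithm as in the conjecture and a word $u$, test whether $u\in D$, and if so run the algorithm on $(g_u,h_u)$; by (3) this decides $K$, which is impossible.

The only outside fact that we use is the existence of a Turing machine with a $\Sigma^0_1$-complete halting set, in the form recalled in Section~\ref{sec:turing}.

\section{What elementary lists can and cannot contain}\label{sec:elementary}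

We first remove the intermediate alphabet from the definition. Say that a finite set $F\subseteq\Delta^*$ \emph{spells} $h:\Sigma^*\to\Delta^*$ if $h(\Sigma)\subseteq F^*$.

\begin{lemma}\label{lem:criterion}
A homomorphism $h:\Sigma^*\to\Delta^*$ is simplifiable if and only if it is spelled by a set $F$ with $|F|<|\Sigma|$.
\end{lemma}

\begin{proof}
If $h=\psi\circ\varphi$ through $\Gamma$, take $F=\psi(\Gamma)$. Conversely, let $\Gamma$ be a copy of $F$, let $\psi$ send each letter of $\Gamma$ to the word it copies, and let $\varphi(a)$ record one factorization of $h(a)$ over $F$.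
\end{proof}

Here $\Gamma$ may be empty, and the empty list is elementary. A reader who excludes empty alphabets has fewer simplifiable homomorphisms, so every list proved elementary below stays elementary.

\begin{lemma}[Restrictions]\label{lem:restrictions}
Let $h:\Sigma^*\to\Delta^*$ be elementary.
\begin{enumerate}
\item[(a)] For every $\Sigma'\subseteq\Sigma$ the restriction of $h$ to $\Sigma'^*$ is elementary.
\item[(b)] At least $|\Sigma|$ different letters occur in the words $h(a)$.
\item[(c)] $h$ is injective.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $F'$ spells the restriction and $|F'|<|\Sigma'|$, then $F'\cup h(\Sigma\setminus\Sigma')$ spells $h$ and has fewer than $|\Sigma|$ elements.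

(b) The set of letters that occur spells $h$.

(c) Suppose not, and among elementary non-injective homomorphisms $\Sigma^*\to\Delta^*$ take $h$ with $\sum_a|h(a)|$ least. The words $h(a)$ are nonempty and pairwise distinct, for otherwise $h(\Sigma)\setminus\{\varepsilon\}$ would spell $h$ with too few words. Take $x\ne y$ with $h(x)=h(y)$ and cancel their longest common prefix. Since $h$ maps nonempty words to nonempty words, neither remainder is empty, so we may assume that $x$ and $y$ begin with letters $a\neq b$. One of $h(a),h(b)$ is a proper prefix of the other, say $h(a)=h(b)w$. Put $h'(a)=w$, $\varphi(a)=ba$, and $h'(c)=h(c)$, $\varphi(c)=c$ for $c\ne a$. Then $h=h'\circ\varphi$. A set that spells $h'$ spells $h$, so $h'$ is elementary. The words $\varphi(c)$, $c\in\Sigma$, end with pairwise different letters, so $\varphi$ is injective (decode from the right). Hence $\varphi(x)\ne\varphi(y)$ while $h'(\varphi(x))=h'(\varphi(y))$, and the total length of $h'$ is smaller by $|h(b)|\geq1$, a contradiction.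
\end{proof}

Parts (a) and (b) tell us how much interaction between neighboring letters an elementary list can hold. Suppose that it contains a full table of words $x_iy_j$ with $p$ letters $x_i$ and $q$ further letters $y_j$. Then $pq\le p+q$, that is, $(p-1)(q-1)\le1$. Apart from tables with one row or one column, only $p=q=2$ survives, with four words over four letters. Likewise the eight words $x_ay_bz_c$, $a,b,c\in\{0,1\}$, over six letters are excluded. The $2\times2$ table lies on the boundary of the count, and it is elementary. This is the opening that the whole construction uses.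

\begin{lemma}[Constructions]\label{lem:constructions}
Let $h:\Sigma^*\to\Delta^*$.
\begin{enumerate}
\item[(a)] \emph{(Peeling.)} Let $a_0\in\Sigma$. If $h(a_0)$ contains a letter $c$ that occurs in no $h(a)$ with $a\ne a_0$, and the restriction of $h$ to $(\Sigma\setminus\{a_0\})^*$ is elementary, then $h$ is elementary.
\item[(b)] \emph{(Disjoint union.)} If $\Sigma$ is the disjoint union of sets $\Sigma_i$, $h(\Sigma_i)\subseteq\Delta_i^+$ with pairwise disjoint $\Delta_i\subseteq\Delta$, and each restriction of $h$ to $\Sigma_i^*$ is elementary, then $h$ is elementary.
\item[(c)] \emph{(The $2\times2$ table.)} If $x_0,x_1,y_0,y_1$ are distinct letters, the list $(x_ay_b)_{a,b\in\{0,1\}}$ is elementary.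
\end{enumerate}
\end{lemma}

\begin{proof}
In each part let $F$ spell the list; we show that $|F|$ is at least the number of entries.

(a) Let $F'$ be the set of words of $F$ that do not contain $c$. For $a\ne a_0$ every factor of $h(a)$ avoids $c$, so $F'$ spells the restriction and $|F'|\ge|\Sigma|-1$. Since $h(a_0)\in F^*$, some word of $F$ contains $c$, and it is not in $F'$.

(b) Let $F_i=F\cap\Delta_i^+$. The nonempty factors of a word in $\Delta_i^+$ lie in $\Delta_i^+$, so $F_i$ spells the restriction to $\Sigma_i^*$ and $|F_i|\ge|\Sigma_i|$. The sets $F_i$ are pairwise disjoint, so $|F|\geq\sum_i|\Sigma_i|=|\Sigma|$.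

(c) For each pair $a,b$, either $x_ay_b\in F$, or both letters $x_a$ and $y_b$ are in $F$. Let $\alpha$ be the number of the four letters that lie in $F$. If $\alpha=4$ then $|F|\ge4$. If $\alpha=3$, the two words that contain the missing letter are in $F$, so $|F|\ge3+2$. If $\alpha=2$, at most one of the four words has both letters in $F$, so $|F|\ge2+3$. If $\alpha\le1$, all four words are in $F$.
\end{proof}

By repeated use of (a), a list is elementary if its words can be removed one at a time so that each word, when it is removed, has a letter that occurs in no remaining word. We say that such a list \emph{peels}. The example that matters most is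
\begin{equation}\label{eq:branchlist}
u_0v_0x_0,\qquad u_0v_0x_1,\qquad u_1v_0x_0,\qquad u_0v_1x_1 .
\end{equation}
Remove the third word (letter $u_1$), then the fourth ($v_1$), then the second ($x_1$), then the first. Matched with $y_0x_0,\ y_0x_1,\ y_1x_0,\ y_1x_1$ in this order, the list \eqref{eq:branchlist} sends the bit $y$ to $u$ if $x=0$ and to $v$ if $x=1$. This is a conditional branch, with elementary lists on both sides.

\section{Solutions as runs of a queue}\label{sec:queue}

Build a candidate solution from left to right, and suppose that for the part $w'$ chosen so far $h$ is ahead of $g$, say $h(w')=g(w')Z$. Call $Z$ the \emph{queue}. After a further letter $t$ the queue is the word $Z'$ with $g(t)Z'=Zh(t)$: the letter appends $h(t)$ at the back and removes $g(t)$ from the front. A solution is a run that empties the queue. From now on we call the letters of $\Sigma$ \emph{tiles}, and we write a tile $t$ as $g(t)\to h(t)$.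

\begin{example}\label{ex:twobit}
Take letters $x_a,y_a,x'_a,y'_a$ for $a\in\{0,1\}$ and two further letters $\#,\$$. With $\oplus$ denoting addition modulo $2$, the ten tiles are
\[
T_{ab}:\ x_ay_b\to x'_ay'_{a\oplus b},\qquad S_{ab}:\ x'_ay'_b\to x_by_a,\qquad \mathsf b:\ \#\to\#\,x_1y_0,\qquad \mathsf e:\ x_0y_1\$\to\$ .
\]
Both lists are elementary: peel the words of $\mathsf b$ and $\mathsf e$ by the letters $\#$ and $\$$, and what remains is a disjoint union of two $2\times 2$ tables. A solution must start with a tile whose two words have the same first letter, and only $\mathsf b$ qualifies. The queue is then $x_1y_0$. The tile $T_{ab}$ adds the first bit to the second, $S_{ab}$ exchanges the bits, and together they act by $(a,b)\mapsto(a\oplus b,a)$, with the cycle $(1,0)\to(1,1)\to(0,1)\to(1,0)$ and the fixed point $(0,0)$. The word $w=\mathsf b\,T_{10}S_{11}T_{11}S_{10}\,\mathsf e$ is a solution: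
\begin{align*}
g(w)&=\#\cdot x_1y_0\cdot x'_1y'_1\cdot x_1y_1\cdot x'_1y'_0\cdot x_0y_1\$,\\
h(w)&=\#\,x_1y_0\cdot x'_1y'_1\cdot x_1y_1\cdot x'_1y'_0\cdot x_0y_1\cdot\$ .
\end{align*}
If $g(\mathsf e)$ is changed to $x_0y_0\$$, there is no solution, because the orbit of $(1,0)$ misses $(0,0)$; Lemma~\ref{lem:forced} below makes this rigorous. The instance thus asks whether a reversible dynamical system leads from a given state to a given state.

The primes are essential: without them $T_{00}$ would read $x_0y_0\to x_0y_0$ and would be a solution by itself. The example also shows a defect that Theorem~\ref{thm:strong} must avoid. At the queue $x_0y_1$ one may play $T_{01}$ instead of $\mathsf e$ and go once more around the cycle. So $E(g,h)$ is not of the form $w^*$, and $g(T_{01})$ is a prefix of $g(\mathsf e)$.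
\end{example}

The general form of this example is as follows.

\begin{definition}\label{def:layered}
A \emph{layered instance} is given by an integer $N\ge2$; pairwise disjoint alphabets $A_\ell$, $\ell\in\mathbb Z/N$, not containing $\#,\$$; pairwise disjoint sets of tiles $\Sigma_\ell$, $\ell\in\mathbb Z/N$, with $g(\Sigma_\ell)\subseteq A_\ell^+$ and $h(\Sigma_\ell)\subseteq A_{\ell+1}^+$; a level $\ell_*\in\mathbb Z/N$; and words $Z_{\mathrm{in}}\in A_0^+$, $Z_{\mathrm{out}}\in A_{\ell_*}^+$. Its alphabets are $\Sigma=\{\mathsf b,\mathsf e\}\cup\bigcup_\ell\Sigma_\ell$ and $\Delta=\{\#,\$\}\cup\bigcup_\ell A_\ell$, and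
\[
g(\mathsf b)=\#,\qquad h(\mathsf b)=\#\,Z_{\mathrm{in}},\qquad g(\mathsf e)=Z_{\mathrm{out}}\,\$,\qquad h(\mathsf e)=\$ .
\]
For an integer $k$ we write $A_k$, $\Sigma_k$ for the sets with index $k \bmod N$.
\end{definition}

Layering lets us treat elementarity one level at a time, whatever the words $Z_{\mathrm{in}}$ and $Z_{\mathrm{out}}$ are.

\begin{lemma}\label{lem:layerelem}
If the restrictions of $g$ and $h$ to each $\Sigma_\ell^*$ are elementary, then $g$ and $h$ are elementary.
\end{lemma}

\begin{proof}
The letter $\#$ occurs in $g(\mathsf b)$ and in no other $g$-word, and in $h(\mathsf b)$ and in no other $h$-word; the same holds for $\$$ and $\mathsf e$. By Lemma~\ref{lem:constructions}(a), applied twice, it suffices to treat the restrictions to $(\bigcup_\ell\Sigma_\ell)^*$. These are elementary by Lemma~\ref{lem:constructions}(b), since the $A_\ell$ are pairwise disjoint.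
\end{proof}

Assume now that $g$ is injective on each $\Sigma_\ell^*$. The \emph{forced sequence} of the instance is defined by $Z_0=Z_{\mathrm{in}}$ and $Z_{k+1}=h(v_k)$, where $v_k\in\Sigma_k^*$ is the unique word with $g(v_k)=Z_k$; the sequence stops at $Z_k$ if there is no such word. By induction $v_k\ne\varepsilon$ and $Z_k\in A_k^+$.

\begin{lemma}\label{lem:forced}
Let a layered instance be given in which $g$ is injective on each $\Sigma_\ell^*$.
\begin{enumerate}
\item[(a)] $E(g,h)\ne\{\varepsilon\}$ if and only if $Z_k=Z_{\mathrm{out}}$ for some $k$.
\item[(b)] If $Z_k=Z_{\mathrm{out}}$ and $Z_{\mathrm{out}}\notin g(\Sigma_{\ell_*}^*)$, then $E(g,h)=w_0^*$ with $w_0=\mathsf b\,v_0v_1\cdots v_{k-1}\,\mathsf e$.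
\end{enumerate}
\end{lemma}

\begin{proof}
If $Z_k=Z_{\mathrm{out}}$, the word $w_0$ of (b) satisfies
\[
g(w_0)=\#\,Z_0\cdots Z_{k-1}\,Z_{\mathrm{out}}\,\$=\#\,Z_0Z_1\cdots Z_k\,\$=h(w_0).
\]

Conversely, let $w$ be a solution. We show that $w$ has a prefix $\mathsf b\,v_0\cdots v_{k-1}\,\mathsf e$ with $Z_k=Z_{\mathrm{out}}$. All words $g(t),h(t)$ are nonempty, so for the first tile $t$ of $w$ they begin with the same letter. For $t\in\Sigma_\ell$ they begin in the disjoint sets $A_\ell$ and $A_{\ell+1}$ (here $N\ge2$ is used), and for $t=\mathsf e$ they begin in $A_{\ell_*}$ and with $\$$. So $t=\mathsf b$.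

Suppose that $w=w'w''$ with $w'=\mathsf b\,v_0\cdots v_{k-1}$ and $h(w')=g(w')Z_k$; this holds for $k=0$ and $w'=\mathsf b$. Canceling $g(w')$ in $g(w)=h(w)$ gives
\begin{equation}\label{eq:queue}
g(w'')=Z_k\,h(w'').
\end{equation}
Hence $w''\ne\varepsilon$, and $g(w'')$ begins with a letter of $A_k$. The tiles whose $g$-word begins in $A_k$ are those of $\Sigma_k$ and, if $k\equiv\ell_*$, the tile $\mathsf e$. Let $v$ be the longest prefix of $w''$ in $\Sigma_k^*$, and write $w''=vv'$.

\emph{Case $v\ne\varepsilon$.} By \eqref{eq:queue}, the word $g(v)\in A_k^+$ is a prefix of $Z_kh(w'')$, and $h(w'')$ begins with a letter of $A_{k+1}$. So $g(v)$ is a prefix of $Z_k$, say $Z_k=g(v)Z'$. We must exclude that the end tile is played in the middle of the queue. Suppose $Z'\ne\varepsilon$. Then $g(v')=Z'h(v)h(v')$, so $v'\ne\varepsilon$, and the $g$-word of its first tile $t$ begins in $A_k$. By the choice of $v$ we have $t\notin\Sigma_k$, so $t=\mathsf e$ and $k\equiv\ell_*$. Then $Z_{\mathrm{out}}\$$ is a prefix of $Z'h(v)h(v')$. The first letter outside $A_k$ is $\$$ in the former word and a letter of $A_{k+1}$ in the latter, a contradiction. Thus $g(v)=Z_k$, so $v=v_k$, and $h(w'v_k)=g(w')Z_k\,h(v_k)=g(w'v_k)Z_{k+1}$. The hypothesis holds for $k+1$ with a shorter $w''$.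

\emph{Case $v=\varepsilon$.} Then $w''$ begins with $\mathsf e$ and $k\equiv\ell_*$. By \eqref{eq:queue}, both $Z_{\mathrm{out}}\$$ and $Z_k\$$ are prefixes of $g(w'')$. Since $Z_{\mathrm{out}},Z_k\in A_k^+$ and $\$\notin A_k$, we get $Z_k=Z_{\mathrm{out}}$.

The first case can occur only finitely often, so the second occurs. This proves (a). Under the hypothesis of (b) the forced sequence stops at the first $k$ with $Z_k=Z_{\mathrm{out}}$, so this $k$ is unique and every solution $w$ begins with $w_0$. Canceling $g(w_0)=h(w_0)$ shows that the rest of $w$ lies in $E(g,h)$, and induction on the length gives $w\in w_0^*$.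
\end{proof}

Example~\ref{ex:twobit} is the case $N=2$, $\ell_*=0$; there the extra hypothesis of (b) fails, and so does the conclusion.

It remains to build levels with elementary lists whose forced sequence follows a Turing machine. Three constraints shape the construction. First, each level acts by $Z\mapsto h(g^{-1}(Z))$, which is an injective partial map by Lemma~\ref{lem:restrictions}(c), so the simulated machine must be reversible. Second, $Z_{\mathrm{out}}$ is one word that has to be computed from the input in advance, so the machine must end in a configuration known beforehand; it will run forward, keep a log, and undo its run. Third, a level can only let two bits interact, so each instruction of the machine may look at one bit of data only. Section~\ref{sec:turing} puts a Turing machine into a convenient form, Section~\ref{sec:cell} simulates it by a reversible machine with one-bit instructions, Sections~\ref{sec:stages} and~\ref{sec:round} realize that machine by levels, and Section~\ref{sec:proof} assembles the instance.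

\section{A normal form for Turing machines}\label{sec:turing}

A \emph{binary machine} $T$ works on a tape with cells $1,2,\dots$ over the alphabet $\{0,1\}$. It has a finite state set $Q$ with distinct states $q_0$ (initial) and $\mathsf H$ (halting), and it is given by two maps
\[
\delta:(Q\setminus\{\mathsf H\})\times\{0,1\}\to(Q\setminus\{q_0\})\times\{0,1\},\qquad \mathrm{dir}:Q\setminus\{q_0\}\to\{\mathrm L,\mathrm R\}.
\]
In state $q$, reading $a$, with $\delta(q,a)=(q',b)$, it writes $b$, enters $q'$, and moves one cell in direction $\mathrm{dir}(q')$. It halts on reaching $\mathsf H$. On input $u\in\{0,1\}^*$ it starts in state $q_0$ on cell $|u|+1$ of the tape $u000\cdots$. Thus the initial state is never re-entered, the direction of a move depends only on the new state, and the head starts just to the right of the input. We point out later where each feature is used.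

\begin{lemma}\label{lem:normalform}
There are a binary machine $T$ and a recursive set $D\subseteq\{0,1\}^+$ such that
\begin{enumerate}
\item[(a)] every $q'\in Q\setminus\{q_0\}$ is the first component of some value of $\delta$;
\item[(b)] on inputs $u\in D$ the head never moves left from cell $1$;
\item[(c)] the set $K=\{u\in D: T\text{ halts on }u\}$ is $\Sigma^0_1$-complete.
\end{enumerate}
\end{lemma}

\begin{proof}
We start from a deterministic machine $T_0$ in the standard model with a left-end marker. It has a one-way infinite tape, a finite tape alphabet $G\supseteq\{0,1,\vdash,B\}$, a state set $S$ with distinct states $p_0$ and $p_{\mathrm h}$, and a total transition function $\tau:(S\setminus\{p_{\mathrm h}\})\times G\to S\times G\times\{\mathrm L,\mathrm R\}$. Cell $1$ contains $\vdash$, cells $2,\dots,|x|+1$ contain the input $x\in\{0,1\}^*$, and all further cells contain the blank $B$. On $\vdash$ the machine writes $\vdash$ and moves right, and it writes $\vdash$ on no other cell. It halts on reaching $p_{\mathrm h}$. We use the fact that such a $T_0$ exists for which $\{x:T_0\text{ halts on }x\}$ is $\Sigma^0_1$-complete. We may assume that $T_0$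 starts on cell $|x|+2$: add a new initial state that moves left over every symbol other than $\vdash$, leaving it unchanged, and that on $\vdash$ makes the first step of the usual computation.

Fix $r\ge2$ and an injection $\beta:G\to\{0,1\}^r$ with $\beta(B)=0^r$. We divide a binary tape into blocks of $r$ cells, one block for each cell of $T_0$. Consider the machine with tape alphabet $\{0,1\}$ and states $\mathsf H$, $\mathrm{read}(p,w)$, $\mathrm{write}(p,c,d,i)$, $\mathrm{move}(p,d,i)$, where $p\in S\setminus\{p_{\mathrm h}\}$, $w\in\{0,1\}^*$ with $|w|<r$, $c\in G$, $d\in\{\mathrm L,\mathrm R\}$, and $1\le i\le r-1$. On reading $a\in\{0,1\}$ it acts as follows.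
\begin{itemize}
\item In $\mathrm{read}(p,w)$ with $|w|<r-1$: write $a$, enter $\mathrm{read}(p,wa)$, move $\mathrm R$.
\item In $\mathrm{read}(p,w)$ with $|w|=r-1$: if $wa=\beta(c)$ and $\tau(p,c)=(p',c',d)$ with $p'\ne p_{\mathrm h}$, write the last bit of $\beta(c')$, enter $\mathrm{write}(p',c',d,r-1)$, move $\mathrm L$. If $p'=p_{\mathrm h}$, or if $wa\notin\beta(G)$, write $a$, enter $\mathsf H$, move $\mathrm R$.
\item In $\mathrm{write}(p',c',d,i)$: write the $i$-th bit of $\beta(c')$. If $i\ge2$, enter $\mathrm{write}(p',c',d,i-1)$ and move $\mathrm L$. If $i=1$, enter $\mathrm{move}(p',d,r-1)$ and move in direction $d$.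
\item In $\mathrm{move}(p',d,i)$: write $a$, move in direction $d$, and enter $\mathrm{move}(p',d,i-1)$ if $i\ge2$, and $\mathrm{read}(p',\varepsilon)$ if $i=1$.
\end{itemize}
Start it in $\mathrm{read}(p,\varepsilon)$ on the first cell of a block that holds $\beta(c)$, and let $\tau(p,c)=(p',c',d)$. It reads the block from left to right. If $p'=p_{\mathrm h}$ it enters $\mathsf H$. Otherwise it overwrites the block with $\beta(c')$ from right to left, and from the first cell of the block it makes $1+(r-1)=r$ moves in direction $d$, arriving in state $\mathrm{read}(p',\varepsilon)$ on the first cell of the neighboring block. This is one step of $T_0$. Unvisited blocks hold $0^r=\beta(B)$, as they should. If the first block holds $\beta(\vdash)$, it always does, there $d=\mathrm R$, and the head never leaves the tape on the left.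

To make the direction a function of the new state, replace each state $q\ne\mathsf H$ by two states $(q,\mathrm L)$ and $(q,\mathrm R)$ that both behave as $q$, let a move into $q$ in direction $d$ enter $(q,d)$, and put $\mathrm{dir}(q,d)=d$. All moves into $\mathsf H$ are to the right, so put $\mathrm{dir}(\mathsf H)=\mathrm R$. Add a fresh state $q_0$ that behaves as $\mathrm{read}(p_0,\varepsilon)$; it is never entered. Let $Q$ be the set of states reachable from $q_0$ along edges from $q$ to the first components of $\delta(q,0)$ and $\delta(q,1)$, and restrict $\delta$ and $\mathrm{dir}$ to $Q$. This gives (a).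

Let $D$ be the set of words $\beta(\vdash)\beta(x_1)\cdots\beta(x_n)$ with $n\ge0$ and $x_1,\dots,x_n\in\{0,1\}$. It is recursive. For such a word $u$, cell $|u|+1$ is the first cell of block $n+2$, so $T$ on $u$ simulates $T_0$ on $x=x_1\cdots x_n$; this gives (b), and $T$ halts on $u$ if and only if $T_0$ halts on $x$. The set $K$ is $\Sigma^0_1$, and the computable map $x\mapsto u$ reduces the halting set of $T_0$ to $K$, which gives (c). Since $K\ne\emptyset$, the state $\mathsf H$ is reachable and belongs to $Q$.
\end{proof}

We fix $T$, $D$ and $K$ as in the lemma.

\section{A reversible machine with one-bit instructions}\label{sec:cell}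

\subsection{Cell machines}

Fix a finite set $\mathcal T$ of \emph{tracks}. A \emph{cell} is a map $\mathcal T\to\{0,1\}$; we write $\kappa(C)$ for the value of the cell $C$ on the track $\kappa$, and the \emph{blank} cell has value $0$ on all tracks. A \emph{configuration} is a triple $(p,i,(C_1,\dots,C_n))$ consisting of a \emph{node} $p$ (the control state), a head position $1\le i\le n$, and a list of cells. An \emph{instruction} has one or two \emph{source} nodes, written before the semicolon, and one or two \emph{target} nodes. It is a partial function on the configurations whose node is a source.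
\begin{itemize}
\item $\mathrm{REN}(p;p')$ changes the node to $p'$.
\item $\mathrm{FLIP}_\kappa(p;p')$ changes the node to $p'$ and flips the track $\kappa$ of the head cell.
\item $\mathrm R(p;p')$ and $\mathrm L(p;p')$ change the node to $p'$ and move the head to $i+1$, respectively $i-1$; they are defined only if the head stays in $\{1,\dots,n\}$.
\item $\mathrm{INS}(p;p')$ changes the node to $p'$, inserts a blank cell immediately to the right of the head cell, and moves the head to it.
\item $\mathrm{DEL}(p;p')$ is defined if $i\ge2$ and $C_i$ is blank; it changes the node to $p'$, deletes $C_i$, and puts the head on $i-1$.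
\item $\mathrm{BR}_\kappa(p;p_0,p_1)$ changes the node to $p_b$, where $b=\kappa(C_i)$.
\item $\mathrm{MG}_\kappa(p_0,p_1;p')$ is defined at the node $p_b$ if $\kappa(C_i)=b$; it changes the node to $p'$.
\end{itemize}
Every instruction has an \emph{inverse instruction}, obtained by exchanging sources and targets, keeping $\mathrm{REN}$ and $\mathrm{FLIP}_\kappa$, and exchanging $\mathrm R\leftrightarrow\mathrm L$, $\mathrm{INS}\leftrightarrow\mathrm{DEL}$, $\mathrm{BR}_\kappa\leftrightarrow\mathrm{MG}_\kappa$. It induces exactly the inverse partial function. For instance, the results of $\mathrm{INS}(p;p')$ are the configurations at $p'$ with $i\geq2$ and a blank head cell, which is the domain of $\mathrm{DEL}(p';p)$; and the results of $\mathrm{BR}_\kappa(p;p_0,p_1)$ are the configurations at $p_b$ with $\kappa(C_i)=b$, which is the domain of $\mathrm{MG}_\kappa(p_0,p_1;p)$.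

A \emph{program} is a finite set of instructions. If each node is a source of at most one instruction, the program is deterministic. If each node is also a target of at most one instruction, it is reversible: the last instruction executed can be read off the current node and undone. In such a program two paths of control can join only in a merge $\mathrm{MG}_\kappa$, and only when a bit on the head cell tells which path was taken. An instruction with one source and one target is also written as a labeled arrow $p\to p'$.

\subsection{The forward program}

Several transitions of $T$ may lead to the same state $q'$, so their paths must be merged, and the bits that justify the merges must be stored somewhere. The machine has a single head and a single list of cells. It therefore writes its log on the spot: at each simulated step it inserts a \emph{log cell} to the right of the head cell, records there which case occurred, and from then on skips log cells whenever it moves. A second point is that the list of cells is finite while the tape is not. We mark the last cell, and when $T$ reaches it we append a new last cell; since this too must be undone later, it counts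 as a separate case.

Let $J=(Q\setminus\{\mathsf H\})\times\{0,1,E\}$ be the set of \emph{cases}. For $j=(q,a)$ with $a\in\{0,1\}$ put $\delta(j)=\delta(q,a)$, for $j=(q,E)$ put $\delta(j)=\delta(q,0)$, and let $\mathrm{next}(j)$ be the first component of $\delta(j)$. The tracks are
\[
\sigma\ (\text{tape symbol}),\quad \eta\ (\text{end cell}),\quad \lambda\ (\text{leftmost cell}),\quad \mu\ (\text{log cell}),\quad \rho_j\ (j\in J;\ \text{case }j\text{ occurred}).
\]
Let $\mathrm{WR}_{a,b}$ stand for $\mathrm{REN}$ if $a=b$ and for $\mathrm{FLIP}_\sigma$ if $a\ne b$. The \emph{forward program} $\mathcal F$ consists of the following instructions, and its nodes are those that appear; differently named nodes are different.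
\begin{enumerate}
\item[(F1)] \emph{Find the case.} For $q\in Q\setminus\{\mathsf H\}$: $\mathrm{BR}_\eta(q;q^\circ,(q,E))$ and $\mathrm{BR}_\sigma(q^\circ;(q,0),(q,1))$.
\item[(F2)] \emph{Write.} For $j=(q,a)$, $a\in\{0,1\}$, with $\delta(j)=(q',b)$: $j\xrightarrow{\ \mathrm{WR}_{a,b}\ }j_1$. For $j=(q,E)$ with $\delta(j)=(q',b)$:
\[
j\xrightarrow{\ \mathrm{FLIP}_\eta\ }j'_1\xrightarrow{\ \mathrm{INS}\ }j'_2\xrightarrow{\ \mathrm{FLIP}_\eta\ }j'_3\xrightarrow{\ \mathrm L\ }j'_4\xrightarrow{\ \mathrm{WR}_{0,b}\ }j_1 .
\]
\item[(F3)] \emph{Log.} For $j\in J$: $j_1\xrightarrow{\ \mathrm{INS}\ }j_2\xrightarrow{\ \mathrm{FLIP}_\mu\ }j_3\xrightarrow{\ \mathrm{FLIP}_{\rho_j}\ }j_4$.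
\item[(F4)] \emph{Merge.} For $q'\in Q\setminus\{q_0\}$ let $j^{(1)},\dots,j^{(M)}$ be the cases with $\mathrm{next}(j)=q'$; here $M\ge1$ by Lemma~\ref{lem:normalform}(a). Put $v_1=j^{(1)}_4$, and for $2\le\iota\le M$ take $\mathrm{MG}_{\rho_{j^{(\iota)}}}(v_{\iota-1},\,j^{(\iota)}_4;\,v_\iota)$. The number $M$ and the nodes $v_\iota$ depend on $q'$.
\item[(F5)] \emph{Move.} For $q'\in Q\setminus\{q_0\}$: $\mathrm L(v_M;\mathsf{ret}_{q'})$, $\mathrm{MG}_\mu(\mathsf{ret}_{q'},\mathsf{skip}_{q'};\mathsf{go}_{q'})$, the instruction $\mathrm{dir}(q')\in\{\mathrm L,\mathrm R\}$ from $\mathsf{go}_{q'}$ to $\mathsf{test}_{q'}$, and $\mathrm{BR}_\mu(\mathsf{test}_{q'};q',\mathsf{skip}_{q'})$.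
\end{enumerate}
Figure~\ref{fig:control} shows (F4) and (F5). One track $\rho_j$ for each case is what allows the $M$ paths to be joined by one-bit merges. The move comes after the merges, so that $q'$ is the target of a single instruction; at that point only $q'$ is known to the control, and this is why the direction has to be a function of the new state.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.75cm,y=1.25cm]
\node (v1) at (0,0) {$j^{(1)}_4$};
\node (v2) at (1,0) {$v_2$};
\node (v3) at (2,0) {$v_3$};
\node (j2) at (1,1) {$j^{(2)}_4$};
\node (j3) at (2,1) {$j^{(3)}_4$};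
\node (r) at (3,0) {$\mathsf{ret}$};
\node (g) at (4,0) {$\mathsf{go}$};
\node (t) at (5,0) {$\mathsf{test}$};
\node (q) at (6,0) {$q'$};
\node (s) at (4.5,-1) {$\mathsf{skip}$};
\draw[->] (v1) -- node[below] {\scriptsize $\rho^{(2)}=0$} (v2);
\draw[->] (j2) -- node[right] {\scriptsize $\rho^{(2)}=1$} (v2);
\draw[->] (v2) -- node[below] {\scriptsize $\rho^{(3)}=0$} (v3);
\draw[->] (j3) -- node[right] {\scriptsize $\rho^{(3)}=1$} (v3);
\draw[->] (v3) -- node[above] {\scriptsize $\mathrm L$} (r);
\draw[->] (r) -- node[above] {\scriptsize $\mu=0$} (g);
\draw[->] (g) -- node[above] {\scriptsize $\mathrm{dir}(q')$} (t);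
\draw[->] (t) -- node[above] {\scriptsize $\mu=0$} (q);
\draw[->] (t) -- node[right] {\scriptsize $\mu=1$} (s);
\draw[->] (s) -- node[left] {\scriptsize $\mu=1$} (g);
\end{tikzpicture}
\caption{The part of the forward program that leads into a state $q'$ reached by three cases $j^{(1)},j^{(2)},j^{(3)}$; here $\rho^{(\iota)}$ is the log track of the case $j^{(\iota)}$. Two arrows entering a node form a merge, two arrows leaving a node form a branch, and the labels give the value that the track has on the head cell. The loop moves the head in direction $\mathrm{dir}(q')$ past all log cells ($\mu=1$).}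
\label{fig:control}
\end{figure}

Going through (F1)--(F5), we see that every node of $\mathcal F$ other than $q_0$ is a target of exactly one instruction. Indeed $q^\circ$ and the cases $j$ are targets in (F1), the nodes $j'_1,\dots,j'_4,j_1$ in (F2), the nodes $j_2,j_3,j_4$ in (F3), the nodes $v_\iota$ with $\iota\ge2$ in (F4), and $\mathsf{ret}_{q'},\mathsf{go}_{q'},\mathsf{test}_{q'},\mathsf{skip}_{q'}$ and $q'\neq q_0$ in (F5). The node $q_0$ is no target, because it is no value of $\mathrm{next}$. Every node other than $\mathsf H$ is a source of exactly one instruction. The only nodes that need a word are the $j_4$: each $j$ occurs in (F4) for exactly one state $q'=\mathrm{next}(j)$, and there $j_4$ is a source of one merge, or of $\mathrm L(v_1;\mathsf{ret}_{q'})$ if $M=1$. The node $\mathsf H$ is no source.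

A configuration $(q,i,(C_1,\dots,C_n))$ with $q\in Q$ \emph{represents} a configuration of $T$ in state $q$ with head position $t$ if the following holds, where $i_1<\dots<i_m$ are the positions of the cells with $\mu=0$ (the \emph{tape cells}): $i_1=1$ and $i_m=n$; among the tape cells, exactly the last has $\eta=1$; $\sigma(C_{i_{t'}})$ is the tape symbol at position $t'$ for all $t'\le m$; the tape holds $0$ at all positions $\ge m$; and $t\le m$ and $i=i_t$.

For $u\in D$ put $n_u=|u|+1\geq2$, and let $C_u$ be the list of $n_u$ cells in which $\sigma$ spells $u0$, $\eta=1$ only on the last cell, $\lambda=1$ only on the first cell, and all other values are $0$. Then $(q_0,n_u,C_u)$ represents the initial configuration of $T$ on $u$.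

\begin{example}
Let the list consist of two tape cells, let the head be on the second, which is the end cell, and let $\delta(q,0)=(q',1)$ and $\mathrm{dir}(q')=\mathrm R$. The case is $j=(q,E)$. With cells written as columns, the lists at the nodes $q$, $j_1$ and $q'$ are
\[
\begin{array}{c|cc}\sigma&1&0\\ \eta&0&1\\ \mu&0&0\\ \rho_j&0&0\end{array}
\qquad\quad
\begin{array}{c|ccc}\sigma&1&1&0\\ \eta&0&0&1\\ \mu&0&0&0\\ \rho_j&0&0&0\end{array}
\qquad\quad
\begin{array}{c|cccc}\sigma&1&1&0&0\\ \eta&0&0&0&1\\ \mu&0&0&1&0\\ \rho_j&0&0&1&0\end{array}
\]
with the head on cells $2$, $2$ and $4$. On the way from cell $2$ to cell $4$ the log cell $3$ is skipped.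
\end{example}

\begin{lemma}\label{lem:forward}
Let $u\in D$, and let $(q,i,C)$ with $q\ne\mathsf H$ represent a configuration reached by $T$ on $u$. Then $\mathcal F$ runs from $(q,i,C)$, with every step defined, in finitely many steps to a configuration that represents the next configuration of $T$, and no node strictly in between lies in $Q$.
\end{lemma}

\begin{proof}
Let $t$ be the head position of $T$. If $\eta(C_i)=0$ and $\sigma(C_i)=a$, then (F1) leads to $j=(q,a)$, and (F2) writes the new symbol $b$. If $\eta(C_i)=1$, then $t=m$, the cell $C_i$ is the last one, $T$ reads $0$, and (F1) leads to $j=(q,E)$. Then (F2) clears $\eta$ on $C_i$, appends a blank cell, sets $\eta=1$ on it, returns to $i$, and writes $b$; the number of tape cells grows by one. In both cases the program is at $j_1$ on cell $i$, this cell has $\eta=\mu=0$, and the last cell lies to the right of $i$ and is a tape cell with $\eta=1$ and $\sigma=0$.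

In (F3) a cell is inserted at $i+1$ and receives $\mu=1$ and $\rho_j=1$; its other tracks are $0$. Let $q'=\mathrm{next}(j)$ and $j=j^{(\iota)}$. If $\iota\ge2$, the merge on $\rho_{j^{(\iota)}}$ is entered at its second source with value $1$. The merges on $\rho_{j^{(\iota')}}$ with $\iota'>\iota$ are entered at their first source with value $0$. All are defined, and the program reaches $v_M$.

In (F5) the head returns to $i$. Since $\mu(C_i)=0$, the merge from $\mathsf{ret}_{q'}$ to $\mathsf{go}_{q'}$ is defined. The head moves in direction $\mathrm{dir}(q')$. On a cell with $\mu=1$ the node becomes $\mathsf{skip}_{q'}$, the merge to $\mathsf{go}_{q'}$ is defined, and the head moves on. On the first cell with $\mu=0$ the node becomes $q'$. Such a cell exists to the right because of the end cell. If the direction is $\mathrm L$, then $t\ge2$ by Lemma~\ref{lem:normalform}(b), so there is a tape cell to the left. The head is now on the tape cell number $t\pm1$. Cells are inserted only to the right of existing cells, so the first cell is still the first tape cell. The tape of $T$ changed only at position $t$, which is smaller than the new number of tape cells,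 so the tape is still $0$ from the position of the end cell on. All clauses of the definition hold.
\end{proof}

\subsection{Computing and uncomputing}

When $T$ halts, the list is full of log cells that we cannot predict. The machine $\mathcal R$ therefore runs $\mathcal F$ backward from there. It consists of
\begin{itemize}
\item the program $\mathcal F$;
\item a new node $\bar p$ for every node $p$ of $\mathcal F$, and for every instruction of $\mathcal F$ its inverse on the barred nodes;
\item the instruction $\mathrm{REN}(\mathsf H;\bar{\mathsf H})$;
\item with new nodes $\mathsf w_1,\mathsf w_2,\mathsf w_3,f$, the instructions $\mathrm{MG}_\eta(\mathsf w_1,\bar q_0;\mathsf w_2)$, $\mathrm{BR}_\lambda(\mathsf w_2;\mathsf w_3,f)$, $\mathrm L(\mathsf w_3;\mathsf w_1)$.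
\end{itemize}
The last three instructions walk the head to the first cell; this will serve the prefix property in Section~\ref{sec:proof}. Let $P$ be the set of all nodes, and put $s=q_0$. In the barred program sources and targets are exchanged, so $\bar{\mathsf H}$ is its only node that is no target and $\bar q_0$ its only node that is no source. The added instructions make $\mathsf H$ and $\bar q_0$ sources and $\bar{\mathsf H}$ a target, each $\mathsf w_i$ is a source once and a target once, and $f$ is a target once. Hence:
\begin{equation}\label{eq:once}
\begin{array}{l}
\text{every node other than $s$ is a target of exactly one instruction of $\mathcal R$, and $s$ of none;}\\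
\text{every node other than $f$ is a source of exactly one instruction of $\mathcal R$, and $f$ of none.}
\end{array}
\end{equation}

\begin{proposition}\label{prop:R}
Let $u\in D$ and start $\mathcal R$ in $(s,n_u,C_u)$. If $u\in K$, every step is defined until the node $f$ is reached, and this happens in the configuration $(f,1,C_u)$. If $u\notin K$, the run is infinite, every step is defined, and $f$ is never reached.
\end{proposition}

\begin{proof}
If $u\notin K$, Lemma~\ref{lem:forward} applies again and again, and only nodes of $\mathcal F$ occur. Let $u\in K$. By the same lemma the run is $\chi_0,\dots,\chi_k$ with $\chi_0=(s,n_u,C_u)$ and $\chi_k$ at the node $\mathsf H$. Let $\bar\chi_i$ be $\chi_i$ with its node barred. The next configuration is $\bar\chi_k$. For $1\le i\le k$, the step $\chi_{i-1}\to\chi_i$ was made by the unique instruction of $\mathcal F$ that has the node of $\chi_i$ as a target. Its inverse is the unique instruction that has the node of $\bar\chi_i$ as a source, and it maps $\bar\chi_i$ to $\bar\chi_{i-1}$. So the run arrives at $\bar\chi_0=(\bar q_0,n_u,C_u)$. The head cell has $\eta=1$, so the merge to $\mathsf w_2$ is defined.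 As long as $\lambda=0$, the head is not on cell $1$; the program goes to $\mathsf w_3$, moves left, is at $\mathsf w_1$ on a cell with $\eta=0$, and merges to $\mathsf w_2$. On cell $1$, where $\lambda=1$, it goes to $f$.
\end{proof}

\section{Stages}\label{sec:stages}

We now write configurations of $\mathcal R$ as words. A single letter for the node $p$, placed next to a data bit, would call for a table of $2|P|$ words over $|P|+2$ letters, which Lemma~\ref{lem:restrictions} forbids. Instead every cell carries one bit for each track and one bit for each node, and the bit of node $p$ is $1$ exactly when the machine is at $p$ with its head on this cell. An instruction then becomes an interaction between a node bit and at most one track bit, carried out in all cells at once and without effect where the node bit is $0$.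

A \emph{wire} is a name $x$ with two letters $x_0,x_1$. For a list $W=(x^1,\dots,x^M)$ of distinct wires let $A(W)$ be the alphabet of their letters together with three delimiters ${[}\,,\ {|}\,,\ {]}$. A \emph{$W$-word} is a word
\[
{[}\,\nu_1(W)\,{|}\,\nu_2(W)\,{|}\cdots{|}\,\nu_n(W)\,{]},\qquad n\ge1,
\]
where $\nu_t:W\to\{0,1\}$ and $\nu(W)=x^1_{\nu(x^1)}\cdots x^M_{\nu(x^M)}$. The blocks $\nu_t(W)$ are its \emph{cells}.

A \emph{stage} from $W$ to $W'$ is a finite set of tiles with $g$-words in $A(W)^+$ and $h$-words in $A(W')^+$. (In the final instance each stage becomes a level, and $A(W)$, $A(W')$ are replaced by disjoint copies.) Table~\ref{tab:stages} defines eight kinds of stages. It lists \emph{special letters} and \emph{special tiles}. Every letter $\alpha$ of $A(W)$ that is not special has a \emph{copy tile} $\alpha\to\alpha$, and special letters have none. In the table $X$ is a nonempty list of wires, $X_0$ is the word of its letters with index $0$, and $a,b$ range over $\{0,1\}$. Four more kinds, MERGE, UNEQ, DELETE and LSHIFT, are obtained from BRANCH, EQ, INSERT and RSHIFT by exchanging the $g$-word and the $h$-word of every tile.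

\begin{table}[ht]
\centering
\small
\begin{tabular}{llll}
\hline
stage & change of wires & special letters & special tiles\\
\hline
RENAME & some wires $x$ become $x'$ & $x_a$ & $x_a\to x'_a$\\
PERM$_\pi$ & adjacent $x,y$ become $x',y'$ & $x_a,\ y_a$ & $x_ay_b\to x'_{a'}y'_{b'}$ with $(a',b')=\pi(a,b)$\\
BRANCH & adjacent $y,x$ become $u,v,x$ & $y_a,\ x_a$ & $y_ax_b\to u_{a(1-b)}\,v_{ab}\,x_b$\\
EQ & adjacent $y,z$ become $p$ & $y_a,\ z_a$ & $y_0z_0\to p_0$,\quad $y_1z_1\to p_1$\\
INSERT & $(X,y)$ to $(X,y,z)$ & $y_a$ & $y_0\to y_0z_0$,\quad $y_1\to y_1z_0\,{|}\,X_0\,y_0z_1$\\
RSHIFT & $(X,y)$ to $(y,X)$ & ${[}\,,\ {|}\,,\ {]}\,,\ y_a$ & ${[}\to{[}\,y_0$,\quad $y_a{|}\to{|}\,y_a$,\quad $y_0{]}\to{]}$\\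
KILL & $(f,X)$ to $X$ & ${[}\,,\ {|}\,,\ f_a$ & ${[}\,f_0\to{[}$\,,\quad ${|}\,f_0\to{|}$\\
CREATE & $X$ to $(X,s)$ & ${|}\,,\ {]}$ & ${|}\to s_0{|}$\,,\quad ${]}\to s_0{]}$\\
\hline
\end{tabular}
\caption{The stages. In PERM$_\pi$, $\pi$ is a bijection of $\{0,1\}^2$.}
\label{tab:stages}
\end{table}

Exchanging two neighboring wires is the PERM stage $x_ay_b\to y_bx_a$, so any reordering of wires is a sequence of stages. BRANCH is the pairing described after \eqref{eq:branchlist}. In RSHIFT the tile $y_a{|}\to{|}\,y_a$ carries a bit across the border of two cells. There is no tile for $y_1{]}$: the bit would be lost, and the $h$-word ${]}$ would occur twice. In INSERT the simpler choice $y_0\to y_0$, $y_1\to y_0\,{|}\,X_0\,y_1$ would also give elementary lists, but $y_0$ would be a prefix of the long word. The wire $z$ marks the long word at both ends, by $y_1$ and by $z_1$, and so saves the biprefix property.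

\begin{lemma}\label{lem:stagelists}
In every stage the list of $g$-words and the list of $h$-words are elementary, and each consists of pairwise distinct words that form a biprefix code.
\end{lemma}

\begin{proof}
The four exchanged kinds have the same lists as the originals, so it suffices to consider both sides of the eight kinds in the table. Call \emph{singles} one-letter words with pairwise different letters; a list of singles peels in any order. Up to names, nine lists occur. For each we give a peeling order, with the private letter in parentheses; the singles are removed last.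
\begin{enumerate}
\item Singles only: both sides of RENAME, the $h$-sides of EQ and KILL, the $g$-sides of INSERT and CREATE.
\item The words $x_ay_b$ and singles on other letters: both sides of PERM, the $g$-side of BRANCH. This list is elementary by Lemma~\ref{lem:constructions}(c) and (b).
\item The list \eqref{eq:branchlist} and singles on other letters: the $h$-side of BRANCH. Peel as after \eqref{eq:branchlist}.
\item $y_0z_0$, $y_1z_1$ and singles on other letters: the $g$-side of EQ. Peel $y_0z_0$ ($y_0$), $y_1z_1$ ($y_1$).
\item $y_0z_0$, $y_1z_0{|}X_0y_0z_1$, the three delimiters and the letters of $X$: the $h$-side of INSERT. Peel the long word ($y_1$), then $y_0z_0$ ($y_0$).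
\item $y_0{|}$, $y_1{|}$, $y_0{]}$, the letter ${[}$ and the letters of $X$: the $g$-side of RSHIFT. Peel $y_1{|}$ ($y_1$), $y_0{]}$ (right bracket), $y_0{|}$ ($y_0$).
\item ${[}y_0$, ${|}y_0$, ${|}y_1$, the letter ${]}$ and the letters of $X$: the $h$-side of RSHIFT. Peel ${[}y_0$ (left bracket), ${|}y_1$ ($y_1$), ${|}y_0$ ($y_0$).
\item ${[}f_0$, ${|}f_0$, the letter ${]}$ and the letters of $X$: the $g$-side of KILL. Peel ${[}f_0$ (left bracket), ${|}f_0$ ($f_0$).
\item $s_0{|}$, $s_0{]}$, the letter ${[}$ and the letters of $X$: the $h$-side of CREATE. Peel $s_0{|}$ (bar), $s_0{]}$ ($s_0$).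
\end{enumerate}
In every list except the fifth, the words of length greater than $1$ are distinct, have one common length, and use no letter that is a single of the same list. So no word is a prefix or a suffix of another. In the fifth list the first letters are pairwise distinct ($y_0$, $y_1$ and the singles), and so are the last letters ($z_0$, $z_1$ and the singles).
\end{proof}

By the lemma a $W$-word has at most one factorization into $g$-words of a given stage. If it has one, the stage is \emph{defined} on the word, and its \emph{output} is the product of the corresponding $h$-words. To compute an output it is enough to exhibit one factorization. In an input word with $n$ cells let $X^t$ be the part of cell $t$ on the wires $X$, and let $y^t\in\{0,1\}$ be the value of the wire $y$ in cell $t$.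

\begin{lemma}\label{lem:action}
The stages act on $W$-words as follows; wires that are not mentioned keep their values.
\begin{enumerate}
\item[(a)] RENAME, PERM, BRANCH and UNEQ are always defined and act cell by cell; UNEQ gives $y$ and $z$ the value of $p$. EQ is defined if $y=z$ in every cell, and gives $p$ the common value. MERGE is defined if in every cell $(u,v,x)$ is one of $(0,0,0)$, $(0,0,1)$, $(1,0,0)$, $(0,1,1)$, and these give $(y,x)=(0,0)$, $(0,1)$, $(1,0)$, $(1,1)$ respectively.
\item[(b)] RSHIFT is defined if $y^n=0$; it moves the values of $y$ one cell to the right and puts $0$ in the first cell. LSHIFT is defined if $y^1=0$; it moves the values of $y$ one cell to the left and puts $0$ in the last cell.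
\item[(c)] INSERT is always defined. A cell $X^ty_0$ becomes $X^ty_0z_0$, and a cell $X^ty_1$ becomes the two cells $X^ty_1z_0\,{|}\,X_0y_0z_1$.
\item[(d)] If $(y,z)=(0,0)$ in all cells, DELETE is defined and removes the wire $z$. If, for some $i\ge2$, cell $i-1$ has $(y,z)=(1,0)$, cell $i$ is $X_0y_0z_1$, and all other cells have $(y,z)=(0,0)$, then DELETE is defined; it removes cell $i$ and the wire $z$, and $y=1$ exactly in cell $i-1$.
\item[(e)] KILL is defined if $f=0$ in all cells, and removes the wire $f$. CREATE is always defined, and adds a last wire $s$ with value $0$ in all cells.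
\end{enumerate}
\end{lemma}

\begin{proof}
In (a) and (c), the letters of the affected wires in one cell form the $g$-word of one special tile (one tile for each renamed wire in RENAME), and all other letters are copied. In the factorizations below the dots separate tiles, and each $X^t$ is read letter by letter with copy tiles. For RSHIFT,
\[
{[}\cdot X^1\cdot y_{y^1}{|}\cdot X^2\cdot y_{y^2}{|}\cdots X^n\cdot y_0{]}\quad\longmapsto\quad {[}\,y_0X^1\,{|}\,y_{y^1}X^2\,{|}\cdots{|}\,y_{y^{n-1}}X^n\,{]},
\]
and for LSHIFT, whose special tiles are ${[}y_0\to{[}$\,, ${|}y_a\to y_a{|}$ and ${]}\to y_0{]}$,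
\[
{[}y_0\cdot X^1\cdot{|}y_{y^2}\cdot X^2\cdots{|}y_{y^n}\cdot X^n\cdot{]}\quad\longmapsto\quad {[}\,X^1y_{y^2}\,{|}\,X^2y_{y^3}\,{|}\cdots{|}\,X^ny_0\,{]}.
\]
For DELETE, a cell with $(y,z)=(0,0)$ factors as $X^t\cdot y_0z_0$ and gives $X^ty_0$. In the second situation, cells $i-1$ and $i$ together read $X^{i-1}\cdot y_1z_0{|}X_0y_0z_1$, where the last factor is one $g$-word with $h$-word $y_1$; they give the single cell $X^{i-1}y_1$. For KILL the factorization is ${[}f_0\cdot X^1\cdot{|}f_0\cdot X^2\cdots X^n\cdot{]}$. For CREATE every letter is a $g$-word, and each cell is followed by ${|}$ or ${]}$, in front of which $s_0$ is written.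
\end{proof}

\section{One round of stages simulates one step}\label{sec:round}

The wires are the tracks $\kappa\in\mathcal T$, an \emph{old} wire $p$ and a \emph{new} wire $p^+$ for each node $p$, and one auxiliary wire $z$. Old and new wires are the \emph{node wires}. Fix an order on $\mathcal T$ and on $P^\circ=P\setminus\{s,f\}$, and put
\[
W^s=(\mathcal T,P^\circ,s),\qquad W^f=(f,\mathcal T,P^\circ).
\]
For a configuration $\chi=(p,i,C)$ with $p\ne f$ let $\mathrm{enc}_s(\chi)$ be the $W^s$-word with one cell for each cell of $C$, tracks as in $C$, the wire $p$ equal to $1$ in cell $i$ only, and all other node wires $0$ everywhere. For $p\ne s$ define the $W^f$-word $\mathrm{enc}_f(\chi)$ in the same way.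

The sequence of stages cannot depend on the configuration, so a round processes \emph{all} instructions of $\mathcal R$, one after the other in a fixed order. Each instruction gets a \emph{block} of stages that consumes the old wires of its sources and produces the new wires of its targets. The distinction between old and new wires prevents the machine from making two steps in one round. Each block begins with a reordering that brings the wires into the first list shown. The list $X$ collects the remaining wires; it contains the tracks, so it is not empty.
\begin{itemize}
\item $\mathrm{REN}(p;q)$: RENAME $p$ to $q^+$.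
\item $\mathrm{FLIP}_\kappa(p;q)$: with $p,\kappa$ adjacent, PERM $p_a\kappa_b\to q^+_a\kappa_{a\oplus b}$; the map $(a,b)\mapsto(a,a\oplus b)$ is a bijection.
\item $\mathrm{BR}_\kappa(p;q,q')$: with $p,\kappa$ adjacent, BRANCH with $(y,x,u,v)=(p,\kappa,q^+,q'^+)$.
\item $\mathrm{MG}_\kappa(p,p';q)$: with $p,p',\kappa$ adjacent, MERGE with $(u,v,x,y)=(p,p',\kappa,q^+)$.
\item $\mathrm R(p;q)$: $(X,p)\xrightarrow{\text{RSHIFT}}(p,X)\xrightarrow{\text{RENAME}}(q^+,X)$.
\item $\mathrm L(p;q)$: $(p,X)\xrightarrow{\text{LSHIFT}}(X,p)\xrightarrow{\text{RENAME}}(X,q^+)$.
\item $\mathrm{INS}(p;q)$: $(X,p)\xrightarrow{\text{INSERT}}(X,p,z)\to(X,z,p)\xrightarrow{\text{RSHIFT}}(p,X,z)\to(X,p,z)\xrightarrow{\text{EQ}}(X,q^+)$.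
\item $\mathrm{DEL}(p;q)$: $(X,p)\xrightarrow{\text{UNEQ}}(X,q^+,z)\to(q^+,X,z)\xrightarrow{\text{LSHIFT}}(X,z,q^+)\to(X,q^+,z)\xrightarrow{\text{DELETE}}(X,q^+)$.
\end{itemize}
Unlabeled arrows are reorderings. In the last two blocks $p$, respectively $q^+$, plays the role of $y$ in Table~\ref{tab:stages}.

\begin{example}
Let $X=(\kappa)$, and take two cells with $\kappa=1$ and the head on the first. The block of $\mathrm{INS}(p;q)$ acts as follows.
\[
\begin{array}{ll}
 & {[}\,\kappa_1p_1\,{|}\,\kappa_1p_0\,{]}\\
\text{INSERT} & {[}\,\kappa_1p_1z_0\,{|}\,\kappa_0p_0z_1\,{|}\,\kappa_1p_0z_0\,{]}\\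
\text{exchange }p,z & {[}\,\kappa_1z_0p_1\,{|}\,\kappa_0z_1p_0\,{|}\,\kappa_1z_0p_0\,{]}\\
\text{RSHIFT} & {[}\,p_0\kappa_1z_0\,{|}\,p_1\kappa_0z_1\,{|}\,p_0\kappa_1z_0\,{]}\\
\text{exchange }p,\kappa & {[}\,\kappa_1p_0z_0\,{|}\,\kappa_0p_1z_1\,{|}\,\kappa_1p_0z_0\,{]}\\
\text{EQ} & {[}\,\kappa_1q^+_0\,{|}\,\kappa_0q^+_1\,{|}\,\kappa_1q^+_0\,{]}
\end{array}
\]
Read from bottom to top, with the names $p$ and $q^+$ exchanged, this is the block of $\mathrm{DEL}$.
\end{example}

The round starts on the list $W^s$, which has one old wire for each node other than $f$. By \eqref{eq:once}, each of these wires is consumed by exactly one block, and each new wire $q^+$ with $q\ne s$ is produced by exactly one block; this is where \eqref{eq:once} is needed in full. After all blocks the wires are the tracks and the $q^+$ with $q\ne s$. A reordering and one RENAME stage ($q^+$ to $q$) lead to the list $W^f$. The wire $s$ has been consumed and not produced, and the wire $f$ has been produced and will not be consumed by any block. Two more stages close the cycle: KILL from $W^f$ to $(\mathcal T,P^\circ)$, and CREATE from there to $W^s$. Number the stages of the round $0,1,\dots,N-1$,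 so that stage $\ell$ leads from a list $W_\ell$ to a list $W_{\ell+1}$, with $W_0=W_N=W^s$ and $W_{N-2}=W^f$; stage $N-2$ is KILL, stage $N-1$ is CREATE, and $N\ge3$.

\begin{proposition}\label{prop:round}
\begin{enumerate}
\item[(a)] If $\mathcal R$ makes the step $\chi\to\chi'$, then the stages $0,\dots,N-3$ are successively defined, starting on $\mathrm{enc}_s(\chi)$, and the result is $\mathrm{enc}_f(\chi')$.
\item[(b)] If the node of $\chi'$ is neither $s$ nor $f$, then the stages $N-2$ and $N-1$ are successively defined, starting on $\mathrm{enc}_f(\chi')$, and the result is $\mathrm{enc}_s(\chi')$.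
\end{enumerate}
\end{proposition}

\begin{proof}
Part (b) is Lemma~\ref{lem:action}(e): the wire $f$ is $0$ everywhere, and the wire $s$ is added with value $0$.

For (a) let $\chi=(p,i,C)$ and $\chi'=(p',i',C')$; by \eqref{eq:once}, $p\neq f$ and $p'\ne s$, so both encodings exist. Call \emph{active} the block of the unique instruction with source $p$, and \emph{idle} the others. We show that between blocks the current word has the following form. Before the active block its tracks are those of $C$, the old wire $p$ is $1$ exactly in cell $i$, and all other node wires are $0$. After the active block its tracks are those of $C'$, the new wire $p'^+$ is $1$ exactly in cell $i'$, and all other node wires are $0$. After the last block, reordering and renaming then give $\mathrm{enc}_f(\chi')$. We use Lemma~\ref{lem:action} throughout.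

\emph{Idle blocks.} The old wires of the sources are $0$ in all cells, since the only $1$ on a node wire is on the old wire $p$ or on a new wire. We check that all stages are defined, that the number of cells and the other wires do not change, and that the new wires are $0$ everywhere. For $\mathrm{REN}$ a zero wire is renamed. For $\mathrm{FLIP}$ only tiles with $a=0$ are used, and $0\oplus b=b$. For $\mathrm{BR}$, $a=0$ gives $u=v=0$. For $\mathrm{MG}$ every cell has $(u,v,x)=(0,0,b)$ and gives $(y,x)=(0,b)$. For $\mathrm R$ and $\mathrm L$ a zero wire is shifted. For $\mathrm{INS}$, INSERT adds a zero wire $z$ and no cell, a zero wire is shifted, and EQ meets $(0,0)$ everywhere. For $\mathrm{DEL}$, UNEQ gives two zero wires, one of them is shifted, and DELETE is in its first situation.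

\emph{The active block.} For $\mathrm{REN}$ the $1$ passes to the new wire. For $\mathrm{FLIP}_\kappa$ the tile with $a=1$ is used in cell $i$ only, where it flips $\kappa$. For $\mathrm{BR}_\kappa$, cell $i$ gets $(u,v)=(1,0)$ if $\kappa(C_i)=0$ and $(0,1)$ if $\kappa(C_i)=1$, and all other cells get $(0,0)$. For $\mathrm{MG}_\kappa$, cell $i$ has $(u,v,x)=(1,0,0)$ if $p$ is the first source and $(0,1,1)$ if it is the second, because the step of $\mathcal R$ is defined; the other cells have $u=v=0$. So MERGE is defined, and the new wire is $1$ exactly in cell $i$. For $\mathrm R$ we have $i<n$ and for $\mathrm L$ we have $i>1$, so the shift is defined and moves the $1$ as required.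

For $\mathrm{INS}$, after INSERT cell $i$ has $(p,z)=(1,0)$, the new cell $i+1$ has $(p,z)=(0,1)$ and $0$ on all other wires, and the remaining cells have $(0,0)$. The last cell has $p=0$, so RSHIFT is defined, and it yields $p=z=1$ in cell $i+1$ and $p=z=0$ elsewhere. EQ is defined and sets the new wire to $1$ exactly in the new blank cell $i+1$.

For $\mathrm{DEL}$ write $y$ for the new wire. After UNEQ, $y=z=1$ exactly in cell $i\ge2$. So LSHIFT is defined and gives $(y,z)=(1,0)$ in cell $i-1$, $(0,1)$ in cell $i$, and $(0,0)$ elsewhere. All wires of $X$ are $0$ in cell $i$, since $C_i$ is blank and no other node wire carries a $1$. DELETE is in its second situation; it removes cell $i$ and leaves $y=1$ exactly in cell $i-1$.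
\end{proof}

\section{The instance}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Let $D$ and $K$ be as in Lemma~\ref{lem:normalform}. For $\ell\in\mathbb Z/N$ take pairwise disjoint copies $A_\ell$ of $A(W_\ell)$, and let $\Sigma_\ell$ be the set of tiles of stage $\ell$, with $g$-words written in $A_\ell$ and $h$-words written in $A_{\ell+1}$. For $u\in D$ let $(g_u,h_u)$ be the layered instance with these levels, with $\ell_*=N-2$, and with
\[
Z_{\mathrm{in}}=\mathrm{enc}_s(s,n_u,C_u)\in A_0^+,\qquad Z_{\mathrm{out}}=\mathrm{enc}_f(f,1,C_u)\in A_{N-2}^+ .
\]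
We write $g,h$ for $g_u,h_u$.

\emph{Part (2).} The alphabets and the stages depend only on $T$. The words $Z_{\mathrm{in}}$ and $Z_{\mathrm{out}}$ are computable from $u$, and they occur only in $h(\mathsf b)$ and $g(\mathsf e)$.

\emph{Part (3).} By Lemma~\ref{lem:stagelists}, $g$ is injective on each $\Sigma_\ell^*$, so the forced sequence $(Z_k)$ is available, and $Z_{k+1}$ is the output of stage $k\bmod N$ on $Z_k$. Let $\chi_0=(s,n_u,C_u),\chi_1,\chi_2,\dots$ be the run of $\mathcal R$. The node $s$ occurs only in $\chi_0$. By Proposition~\ref{prop:round} and induction on $j\geq1$, we have $Z_{jN-2}=\mathrm{enc}_f(\chi_j)$ for every $\chi_j$ in the run, and $Z_{jN}=\mathrm{enc}_s(\chi_j)$ if the node of $\chi_j$ is not $f$.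

Let $u\in K$. By Proposition~\ref{prop:R} some $\chi_j$ equals $(f,1,C_u)$, so $Z_{jN-2}=Z_{\mathrm{out}}$. The word $Z_{\mathrm{out}}$ contains the letter $f_1$, which occurs in no $g$-word of KILL, so $Z_{\mathrm{out}}\notin g(\Sigma_{N-2}^*)$. Lemma~\ref{lem:forced}(b) gives $E(g,h)=w_u^*$ with $w_u\ne\varepsilon$.

Let $u\in D\setminus K$. By Proposition~\ref{prop:R} the run is infinite and avoids $f$. A word $Z_k$ lies in $A_{N-2}^+$ only if $k=jN-2$ for some $j\geq1$, and then $Z_k=\mathrm{enc}_f(\chi_j)$ does not contain $f_1$. So no $Z_k$ equals $Z_{\mathrm{out}}$, and $E(g,h)=\{\varepsilon\}$ by Lemma~\ref{lem:forced}(a).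

\emph{Part (1).} The homomorphisms $g$ and $h$ are elementary by Lemmas~\ref{lem:stagelists} and~\ref{lem:layerelem}. For the biprefix property, two words of the same stage are covered by Lemma~\ref{lem:stagelists}, and words of different stages are over disjoint alphabets. It remains to compare the words of $\mathsf b$ and $\mathsf e$ with all others.

The word $g(\mathsf b)=\#$ is a letter that occurs in no other $g$-word, and $h(\mathsf e)=\$$ is a letter that occurs in no other $h$-word; neither is in a prefix or suffix relation with another word of its list.

The word $g(\mathsf e)=Z_{\mathrm{out}}\$$ contains $\$$, so it is not a prefix or a suffix of another $g$-word, and it ends with $\$$, so no other $g$-word is a suffix of it. Since $f$ is the first wire of $W^f$ and the head of $(f,1,C_u)$ is on the first cell, $g(\mathsf e)$ begins with ${[}f_1$. The only other $g$-word that begins with the left bracket of $A_{N-2}$ is the word ${[}f_0$ of KILL, which is not a prefix of $g(\mathsf e)$. This is the purpose of the final walk to cell $1$: with the head elsewhere, $g(\mathsf e)$ would begin with ${[}f_0$.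

The word $h(\mathsf b)=\#Z_{\mathrm{in}}$ contains $\#$, so it is not a prefix or a suffix of another $h$-word, and it begins with $\#$, so no other $h$-word is a prefix of it. Since $s$ is the last wire of $W^s$ and the head of $(s,n_u,C_u)$ is on the last cell, $h(\mathsf b)$ ends with $s_1{]}$. The only other $h$-word that ends with the right bracket of $A_0$ is the word $s_0{]}$ of CREATE, which is not a suffix of $h(\mathsf b)$. This is why $T$ starts at the right end of its input.

Hence the $g$-words are pairwise distinct and form a biprefix code, and so do the $h$-words.
\end{proof}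

\begin{thebibliography}{1}

\bibitem{HDET}
\emph{Homomorphisms: Decidability, Equality and Test Sets},
\texttt{https://cs.uwaterloo.ca/research/tr/1980/CS-80-02.pdf}.

\end{thebibliography}
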